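# Uniqueness of the positive solution of a cubic Schrödinger system for $0<\beta<\min(\mu_1,\mu_2)$

## 1. The system on the line

Fix constants $\mu_1,\mu_2>0$ and $\beta$ with $0<\beta<\min(\mu_1,\mu_2)$. We look for functions $u,v\in H^1(\mathbb R)$, both strictly positive, with
$$-u''+u=\mu_1u^3+\beta uv^2,\qquad -v''+v=\mu_2v^3+\beta u^2v .\tag{1}$$
Such a pair is called a *positive solution*. If $(u,v)$ solves (1), so does $(u(\cdot+x_0),v(\cdot+x_0))$. We regard these as the same solution, so "unique" means unique up to a common translation. How many positive solutions are there?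

### 1.1 One pulse, and pairs of proportional pulses

**The scalar equation.** Let $w>0$ be an $H^1(\mathbb R)$ solution of $-w''+w=w^3$. Then $w\in H^2$, so $w,w'\to0$ at $\pm\infty$. The quantity $\frac12w'^2-\frac12w^2+\frac14w^4$ has derivative $w'(w''-w+w^3)=0$, so it is constant, and the constant is $0$. Since $w>0$ tends to $0$ at both ends, it has a maximum point. Translate it to $0$. There $w'(0)=0$, so $\frac12w(0)^2=\frac14w(0)^4$ and $w(0)=\sqrt2$. Uniqueness for the ODE leaves one function, $w=\sqrt2\,\mathrm{sech}\,x$. It does solve the equation: $(\mathrm{sech}\,x)''=\mathrm{sech}\,x-2\,\mathrm{sech}^3x$.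

**Proportional pairs.** Insert $(u,v)=(aw,bw)$ into (1). Both equations hold if and only if $\mu_1a^2+\beta b^2=1$ and $\beta a^2+\mu_2b^2=1$, that is,
$$a^2=\frac{\mu_2-\beta}{\mu_1\mu_2-\beta^2},\qquad b^2=\frac{\mu_1-\beta}{\mu_1\mu_2-\beta^2}.\tag{2}$$
Both numbers are positive because $\beta<\min(\mu_1,\mu_2)$. For example, $\mu_1=2$, $\mu_2=3$, $\beta=1$ gives $a^2=\frac25$, $b^2=\frac15$, and indeed $2\cdot\frac25+\frac15=1=\frac25+3\cdot\frac15$.

For $\beta=0$ the equations decouple and the two pulses may have different centers. So a uniqueness proof for $\beta>0$ must show two things: the components have the same center, and they have the same profile.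

**Proposition 0.** Let $N=1$ and $0<\beta<\min(\mu_1,\mu_2)$. The positive solutions of (1) are exactly $(aw(\cdot-x_0),bw(\cdot-x_0))$, $x_0\in\mathbb R$, with $a,b>0$ from (2).

We prove this now, granting two facts that are proved in every dimension in Section 4.

- **Fact A.** $u,v$ are $C^2$, and after one common translation both are even.
- **Fact B.** $u,v,u',v'\to0$ at infinity, and $|u'|\le Cu$, $|v'|\le Cv$ on $[1,\infty)$.

### 1.2 Straightening the unknowns

The aim is to choose unknowns in which the assertion reads "two functions are equal". Put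
$$U_1=\sqrt{\mu_1-\beta}\;u,\quad U_2=\sqrt{\mu_2-\beta}\;v,\quad p_1=\frac{\beta}{\mu_1-\beta}>0,\quad p_2=\frac{\beta}{\mu_2-\beta}>0 .$$
Since $\mu_1u^3+\beta uv^2=(\mu_1-\beta)u^3+\beta(u^2+v^2)u$, and similarly for $v$, and since $\beta(u^2+v^2)=p_1U_1^2+p_2U_2^2$, the system becomes
$$U_i''=(1-P)U_i-U_i^3,\qquad P=p_1U_1^2+p_2U_2^2,\qquad i=1,2.\tag{3}$$
Both functions see the *same* potential $1-P$. The pair (2) corresponds to $U_1=U_2$, so the goal is $U_1\equiv U_2$. The form (3) is symmetric in the indices, so we may assume $U_1(0)\ge U_2(0)$.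

### 1.3 What the Wronskian gives, and what it leaves

The natural first move is to eliminate the common potential. Put $\rho=U_2/U_1$ and $\omega=U_1U_2'-U_2U_1'=U_1^2\rho'$. By evenness $\omega(0)=0$, and (3) gives
$$\omega'=U_1U_2''-U_2U_1''=U_1U_2(U_1^2-U_2^2)=U_1^4\,\rho(1-\rho^2).\tag{4}$$
Suppose $\rho(0)<1$. Then $\omega'>0$ near $0$, so $\rho$ starts to increase, and it keeps increasing as long as $\rho<1$. This alone is no contradiction. The ratio may rise past $1$, after which $\omega$ decreases, and either $\omega$ returns to zero at a finite point or $\rho$ increases forever. These two scenarios must be excluded, and for that we need a second quantity.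

### 1.4 Two energies

The purpose of this step is to find exact identities. Let
$$H_i=\tfrac12U_i'^2-\tfrac12(1-P)U_i^2+\tfrac14U_i^4 .$$
By (3),
$$H_i'=\tfrac12P'U_i^2 .\tag{5}$$
Neither energy is conserved, but the weighted sum almost is: $(p_1H_1+p_2H_2)'=\frac12P'P=(\frac14P^2)'$. Everything tends to $0$ at infinity by Fact B, so
$$p_1H_1+p_2H_2=\tfrac14P^2>0 .\tag{6}$$
A check on the known solution: if $U_1=U_2=U$ and $p=p_1+p_2$, then $U''=U-(1+p)U^3$, so $U'^2=U^2-\frac12(1+p)U^4$. This gives $H_i=\frac14pU^4$ and $\sum p_iH_i=\frac14p^2U^4=\frac14P^2$.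

### 1.5 The comparison function

We want a combination of $H_1,H_2$ whose derivative no longer contains $P'$. By (5) the weights must be proportional to $U_2^2$ and $-U_1^2$. So take
$$X=\rho^2H_1-H_2,\qquad X'=2\rho\rho'H_1+\tfrac12P'(\rho^2U_1^2-U_2^2)=2\rho\rho'H_1 .\tag{7}$$
The sign of $H_1$ is unknown, but (6) controls it. With $s=p_1+p_2\rho^2$,
$$sH_1=p_1H_1+p_2(X+H_2)=\tfrac14P^2+p_2X .$$
So (7) is a linear first-order equation for $X$. Since $s'=2p_2\rho\rho'$, the factor $1/s$ removes the unknown term: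
$$\Big(\frac Xs\Big)'=\frac{2\rho\rho'(\frac14P^2+p_2X)-2p_2\rho\rho'X}{s^2}=\frac{2\rho\rho'}{s^2}\cdot\frac{P^2}4 .\tag{8}$$
Thus $X/s$ is strictly increasing wherever $\rho$ is. In the definition of $X$ the terms with $1-P$ cancel. Since $U_2'-\rho U_1'=\rho'U_1$, we get
$$X=\tfrac12(\rho^2U_1'^2-U_2'^2)+\tfrac14U_2^2(U_1^2-U_2^2)=-\tfrac12\rho'U_1(\rho U_1'+U_2')+\tfrac14U_2^2(U_1^2-U_2^2).\tag{9}$$
So at a critical point of $\rho$, the sign of $X$ is the sign of $1-\rho$.

### 1.6 Both scenarios are impossible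

**Boundary values.** At $0$: $\rho'(0)=0$, so $X(0)=\frac14U_2(0)^2(U_1(0)^2-U_2(0)^2)\ge0$. At infinity: $\rho^2U_1'^2=U_2^2(U_1'/U_1)^2\le C^2U_2^2\to0$, so $X\to0$ by (9). Since $s\ge p_1>0$, also $X/s\to0$.

**If $\rho(0)=1$:** $W=U_1-U_2$ solves $W''=cW$ with $c=1-P-(U_1^2+U_1U_2+U_2^2)$ and $W(0)=W'(0)=0$, so $W\equiv0$.

**If $\rho(0)<1$:** by (4), $\rho'>0$ near $0$. Let $r_0\in(0,\infty]$ be the supremum of the $r$ with $\rho'>0$ on $(0,r)$. By (8), $X/s$ is strictly increasing on $(0,r_0)$, starting from a value $\ge0$.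

- If $r_0<\infty$, then $\rho'(r_0)=0$ and $X(r_0)>0$. By (9), $\rho(r_0)<1$. As $\rho$ increases on $(0,r_0)$, $\rho<1$ on $(0,r_0]$, so (4) gives $\omega(r_0)>0$, that is, $\rho'(r_0)>0$. This is a contradiction.
- If $r_0=\infty$, then $X/s$ increases strictly from a value $\ge0$ and tends to $0$. This is a contradiction.

Hence $U_1\equiv U_2=:U$ and $-U''+U=(1+p_1+p_2)U^3$, so $U=(1+p_1+p_2)^{-1/2}w$ by the scalar discussion (the center is $0$ because $U$ is even). We compute
$$1+p_1+p_2=\frac{(\mu_1-\beta)(\mu_2-\beta)+\beta(\mu_2-\beta)+\beta(\mu_1-\beta)}{(\mu_1-\beta)(\mu_2-\beta)}=\frac{\mu_1\mu_2-\beta^2}{(\mu_1-\beta)(\mu_2-\beta)} .$$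
Dividing $U$ by $\sqrt{\mu_1-\beta}$ and $\sqrt{\mu_2-\beta}$ gives (2). This proves Proposition 0, given Facts A and B.

What changes in dimensions two and three?

## 2. The system in $\mathbb R^N$ and the statements

Let $1\le N\le3$ and
$$-\Delta u+u=\mu_1u^3+\beta uv^2,\qquad -\Delta v+v=\mu_2v^3+\beta u^2v\qquad\text{in }\mathbb R^N .\tag{10}$$
A positive solution is a pair in $H^1(\mathbb R^N)\times H^1(\mathbb R^N)$ with $u,v>0$ that solves (10). Uniqueness is again up to a common translation.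

A known result of W. Yao and J. Wei says the following. For fixed $N,\mu_1,\mu_2$ there is a threshold $\beta_0\in(0,\min(\mu_1,\mu_2)]$, which may depend on $N,\mu_1,\mu_2$, such that the solution is unique for every $\beta\in(0,\beta_0)$ and for every $\beta>\max(\mu_1,\mu_2)$. The paper "Multi-peak solutions to coupled Schrödinger systems with Neumann boundary conditions" poses the question for all $0<\beta<\min(\mu_1,\mu_2)$. The answer is yes.

**The scalar solution.** From now on $w$ is a positive radial $H^1$ solution of $-\Delta w+w=w^3$ in $\mathbb R^N$. Its existence is classical. It is the unique positive $H^1$ solution up to translation. For $N=1$ this was shown in 1.1. For $N=2,3$, every positive $H^1$ solution is radial about some point (Lemma 6 below with one component) and tends to $0$ at infinity, and uniqueness among positive radial solutions tending to $0$ is Kwong's theorem (*Arch. Rational Mech. Anal.* 105 (1989)). We call this *scalar uniqueness*.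

**Theorem 1.** Let $1\le N\le3$, $\mu_1,\mu_2>0$, $0<\beta<\min(\mu_1,\mu_2)$. The positive solutions of (10) are exactly
$$u=\sqrt{\tfrac{\mu_2-\beta}{\mu_1\mu_2-\beta^2}}\;w(\cdot-x_0),\qquad v=\sqrt{\tfrac{\mu_1-\beta}{\mu_1\mu_2-\beta^2}}\;w(\cdot-x_0),\qquad x_0\in\mathbb R^N .$$

**Theorem 2 ($k$ components).** Let $1\le N\le 3$, $k\ge2$, $0<\beta<\min_i\mu_i$, and let $u_i\in H^1(\mathbb R^N)$, $u_i>0$, solve
$$-\Delta u_i+u_i=\mu_iu_i^3+\beta u_i\sum_{j\ne i}u_j^2,\qquad i=1,\dots,k.\tag{11}$$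
Then there is $x_0$ with $u_i=a_i\,w(\cdot-x_0)$, where $a_i=\big[(\mu_i-\beta)\big(1+\sum_j\frac{\beta}{\mu_j-\beta}\big)\big]^{-1/2}$.

**Theorem 3 (classification for $k=2$, $\beta\ge0$).** Let $1\le N\le 3$ and $\mu_1,\mu_2>0$.

1. If $0<\beta<\min(\mu_1,\mu_2)$ or $\beta>\max(\mu_1,\mu_2)$: there is a unique positive solution up to translation, given by the formulas of Theorem 1.
2. If $\mu_1\ne\mu_2$ and $\min(\mu_1,\mu_2)\le\beta\le\max(\mu_1,\mu_2)$: there is no positive solution.
3. If $\beta=\mu_1=\mu_2=:\mu$: the positive solutions are exactly $\mu^{-1/2}(\cos\theta\,w,\sin\theta\,w)(\cdot-x_0)$, $0<\theta<\pi/2$.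
4. If $\beta=0$: the positive solutions are exactly $(\mu_1^{-1/2}w(\cdot-x_1),\mu_2^{-1/2}w(\cdot-x_2))$.

**Proposition 4.** For $0<\beta<\min(\mu_1,\mu_2)$ the solution of Theorem 1 is nondegenerate (the kernel of the linearization is spanned by its translation derivatives) and has Morse index exactly $2$.

**Regularity (any $\beta\ge0$).** Write $g_i(u)=u_i(\mu_iu_i^2+\beta\sum_{j\ne i}u_j^2)$ for the right-hand side of (11), for $k\ge1$. Since $N\le3$, $H^1\subset L^6$, so $g_i(u)\in L^2$ and $u_i\in H^2$. Hence $u_i$ is bounded, Hölder continuous and tends to $0$ at infinity. Then $g_i(u)$ is Hölder continuous, and $u_i\in C^2$ by Schauder theory.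

## 3. Two shortcuts: subtraction of the equations, and energies with friction

### 3.1 Subtraction settles $\beta>\max(\mu_1,\mu_2)$

The simplest idea is to subtract the two straightened equations and use positivity. The tool is the following identity.

**Lemma 5 (positivity identity).** Let $V$ be bounded and continuous, and let $\psi\in C^2\cap H^1$, $\psi>0$, satisfy $-\Delta\psi+V\psi=0$. Then $q(\varphi):=\int|\nabla\varphi|^2+V\varphi^2\ge0$ for $\varphi\in H^1$, and $q(\varphi)=0$ only if $\varphi$ is a constant multiple of $\psi$.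

*Proof.* For $\varphi\in C_c^\infty$ test the equation with $\varphi^2/\psi$. Since
$$\nabla\psi\cdot\nabla\frac{\varphi^2}\psi=\frac{2\varphi\nabla\varphi\cdot\nabla\psi}{\psi}-\frac{\varphi^2|\nabla\psi|^2}{\psi^2}=|\nabla\varphi|^2-\psi^2\Big|\nabla\frac\varphi\psi\Big|^2,$$
we get $q(\varphi)=\int\psi^2|\nabla(\varphi/\psi)|^2\ge0$. As $q$ is continuous on $H^1$, density gives $q\ge0$ on $H^1$. Suppose $q(\varphi)=0$ and $C_c^\infty\ni\varphi_n\to\varphi$ in $H^1$. On a compact set $K$, $\psi$ is $C^1$ and bounded below by a positive constant, so $\nabla(\varphi_n/\psi)\to\nabla(\varphi/\psi)$ in $L^2(K)$ and $\int_K\psi^2|\nabla(\varphi/\psi)|^2\le\lim q(\varphi_n)=q(\varphi)=0$. Hence $\varphi/\psi$ is constant. $\square$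

**Proof of Theorem 3(1) for $\beta>\max(\mu_1,\mu_2)$.** Put $U=\sqrt{\beta-\mu_1}\,u$, $V=\sqrt{\beta-\mu_2}\,v$ and $L=-\Delta+1-\beta(u^2+v^2)$. From $\mu_1u^3+\beta uv^2=\beta(u^2+v^2)u-(\beta-\mu_1)u^3$ we get $LU=-U^3$, and likewise $LV=-V^3$. Subtracting,
$$(L+U^2+UV+V^2)(U-V)=0 .$$
Since $(L+U^2)U=0$ and $U>0$, Lemma 5 says that the quadratic form of $L+U^2$ is nonnegative. Testing with $U-V$ gives $\int(UV+V^2)(U-V)^2\le0$, so $U=V$. Then $-\Delta U+U=\kappa U^3$ with
$$\kappa=\frac\beta{\beta-\mu_1}+\frac\beta{\beta-\mu_2}-1=\frac{\beta^2-\mu_1\mu_2}{(\beta-\mu_1)(\beta-\mu_2)}>0 .$$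
By scalar uniqueness $U=\kappa^{-1/2}w(\cdot-x_0)$. Division by $\sqrt{\beta-\mu_1}$ gives $u=\sqrt{\frac{\beta-\mu_2}{\beta^2-\mu_1\mu_2}}\,w(\cdot-x_0)$, which is the formula of Theorem 1, and similarly for $v$. Conversely, $a^2,b^2$ in (2) are positive here too and satisfy $\mu_1a^2+\beta b^2=1=\beta a^2+\mu_2b^2$, so $(aw,bw)$ is a positive solution. $\blacksquare$

**Where it stops for $\beta<\min(\mu_1,\mu_2)$.** Now $U_1=\sqrt{\mu_1-\beta}\,u$, $U_2=\sqrt{\mu_2-\beta}\,v$ satisfy $LU_i=+U_i^3$, so $(L-U_1^2-U_1U_2-U_2^2)(U_1-U_2)=0$ and $(L-U_1^2)U_1=0$. Testing with $W=U_1-U_2$ gives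
$$\int|\nabla W|^2+\big(1-\beta(u^2+v^2)-U_1^2\big)W^2=\int(U_1U_2+U_2^2)W^2 .$$
Both sides are nonnegative, so there is no contradiction. No better bookkeeping will make the operator in front of $W$ nonnegative: at a solution with $U_1=U_2=U$ it is $L-3U^2$, and its form at $U$ is $\int U\,LU-3U^4=-2\int U^4<0$.

### 3.2 The argument on the line meets a friction term

Assume for now that the solution is radial (Lemma 6). With $U_i,p_i$ as in 1.2 and $P=p_1U_1^2+p_2U_2^2$,
$$U_i''+\frac{N-1}rU_i'=(1-P)U_i-U_i^3 .\tag{12}$$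
Copy Section 1: $E_i=\frac12U_i'^2-\frac12(1-P)U_i^2+\frac14U_i^4$ now satisfies $E_i'=\frac12P'U_i^2-\frac{N-1}rU_i'^2$. For $Y=\rho^2E_1-E_2$ the $P'$ terms still cancel, but the friction terms do not:
$$Y'=2\rho\rho'E_1-\frac{N-1}r\big(\rho^2U_1'^2-U_2'^2\big)=2\rho\rho'E_1+\frac{N-1}r\,\rho'U_1(\rho U_1'+U_2').\tag{13}$$
For large $r$ both $U_i'$ are negative (proof of Lemma 7), so where $\rho'>0$ the extra term is negative. The monotonicity of $Y/s$, on which everything rested, is lost.

**How to remove it.** Look for $z=r^\alpha U$ and a derivative $\dot f=r^\gamma\frac{df}{dr}$. Then $\dot z=r^{\gamma+\alpha}U'+\alpha r^{\gamma+\alpha-1}U$ and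
$$\ddot z=r^{2\gamma+\alpha}\Big[U''+\frac{2\alpha+\gamma}rU'+\frac{\alpha(\alpha+\gamma-1)}{r^2}U\Big].$$
The first-order term is absorbed if $2\alpha+\gamma=N-1$. The cubic term $r^{2\gamma+\alpha}U^3=r^{2\gamma-2\alpha}z^3$ has a constant coefficient if $\gamma=\alpha$. So $\alpha=\gamma=\frac{N-1}3$. The price is that the constant $1$ in $1-P$ becomes a function $Q(r)$. But in $X=\rho^2H_1-H_2$ the quadratic terms cancel, and with them $Q$. So $Q$ affects only the identity (6), and there we need only a sign.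

## 4. Radial symmetry and decay

In this section $u=(u_1,\dots,u_k)$, $k\ge1$, is a positive $H^1$ solution of (11) with $\mu_i>0$, $\beta>0$.

**Lemma 6 (symmetry; cf. Busca–Sirakov, *J. Differential Equations* 163 (2000)).** After one common translation all $u_i$ are radial.

*Proof.* The method is that of moving planes.

**Step 1: an inequality for the negative part.** For $\lambda\in\mathbb R$ let $\Sigma_\lambda=\{x_1>\lambda\}$, let $x^\lambda$ be the reflection of $x$ in $\{x_1=\lambda\}$, and put $u_i^\lambda(x)=u_i(x^\lambda)$, $w_i=w_i^\lambda=u_i^\lambda-u_i$, $w_i^-=\max(-w_i,0)$. Since $w_i=0$ on $\partial\Sigma_\lambda$, $w_i^-\in H^1_0(\Sigma_\lambda)$. The partial derivatives $\partial_ig_i=3\mu_iu_i^2+\beta\sum_{j\ne i}u_j^2$ and $\partial_jg_i=2\beta u_iu_j$ are nonnegative on the positive cone and nondecreasing in all variables. With the componentwise minimum, $u-\min(u^\lambda,u)=w^-$, and so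
$$-\Delta w_i+w_i=g_i(u^\lambda)-g_i(u)\ge g_i(\min(u^\lambda,u))-g_i(u)\ge-C|u|^2\sum_jw_j^- .$$
Multiply by $w_i^-$ and integrate over $\Sigma_\lambda$. The left side gives $-\int|\nabla w_i^-|^2+(w_i^-)^2$. Summing over $i$,
$$\|w^-\|_{H^1(\Sigma_\lambda)}^2\le C'\int_{\Sigma_\lambda}|u|^2|w^-|^2 .\tag{14}$$

**Step 2: start.** As $u\to0$ at infinity, $C'\sup_{\Sigma_\lambda}|u|^2<1$ for $\lambda$ large, and then (14) forces $w^-=0$. Let $\lambda_0$ be the infimum of the $\lambda$ such that $w^{\lambda'}\ge0$ in $\Sigma_{\lambda'}$ for all $\lambda'\ge\lambda$. If $\lambda_0=-\infty$, then for fixed $x$ we have $u(x)\le u(x^\lambda)\to0$ as $\lambda\to-\infty$, which is impossible. So $\lambda_0$ is finite.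

**Step 3: the alternative at $\lambda_0$.** By continuity $w^{\lambda_0}\ge0$ in $\Sigma_{\lambda_0}$, hence $-\Delta w_i^{\lambda_0}+w_i^{\lambda_0}=g_i(u^{\lambda_0})-g_i(u)\ge0$. By the strong maximum principle each $w_i^{\lambda_0}$ is either $>0$ or $\equiv0$ there. If $w_i^{\lambda_0}\equiv0$ for one $i$, then
$$0=g_i(u^{\lambda_0})-g_i(u)=\beta u_i\sum_{j\ne i}\big((u_j^{\lambda_0})^2-u_j^2\big)$$
with nonnegative summands, so all $w_j^{\lambda_0}\equiv0$.

**Step 4: strict positivity is impossible.** Suppose all $w_i^{\lambda_0}>0$ in $\Sigma_{\lambda_0}$. Choose $R$ with $C'\sup_{|x|>R}|u|^2\le\frac12$. For $\lambda<\lambda_0$, the part $|x|>R$ of the integral in (14) is absorbed on the left, so $\|w^-\|_{H^1}^2\le C''\int_{D_\lambda}|w^-|^2$ with $D_\lambda=\{x\in B_R\cap\Sigma_\lambda:\ w_i^\lambda(x)<0\text{ for some }i\}$. By Hölder and $H^1\subset L^6$, $\int_{D_\lambda}|w^-|^2\le C|D_\lambda|^{2/3}\|w^-\|^2_{H^1}$. As $\lambda\uparrow\lambda_0$ we have $|D_\lambda|\to0$: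 each $x\in\Sigma_{\lambda_0}$ has $w^\lambda(x)>0$ for $\lambda$ close to $\lambda_0$, so the part of $D_\lambda$ in $\Sigma_{\lambda_0}$ has measure tending to $0$ by dominated convergence, and the slab $\{\lambda<x_1\le\lambda_0\}\cap B_R$ has measure tending to $0$. Hence $w^-=0$ for all $\lambda<\lambda_0$ close to $\lambda_0$, contradicting the definition of $\lambda_0$. So all $u_i$ are symmetric about $\{x_1=\lambda_0\}$.

**Step 5: from hyperplanes to radial symmetry.** The same holds in every direction $e$, with a hyperplane $\{x\cdot e=\lambda_e\}$ common to all components. Translate so that $\lambda_e=0$ for the coordinate directions. Then $u(-x)=u(x)$. If some $\lambda_e\ne0$, then $u$ is also symmetric about $\{x\cdot e=-\lambda_e\}$. Composing the two reflections, $u$ is invariant under translation by $4\lambda_ee\ne0$, which contradicts $u>0$, $u\to0$. So all $\lambda_e=0$. Thus $u$ is invariant under every reflection in a hyperplane through $0$, and hence radial. $\square$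

**Lemma 7 (decay).** For the radial solution, $u_i\le Ce^{-r/2}$, and $|u_i'|\le Cu_i$ for $r\ge1$.

*Proof.* **Exponential bound.** Write $-\Delta u_i+(1-c_i)u_i=0$ with $0\le c_i=\mu_iu_i^2+\beta\sum_{j\ne i}u_j^2\to0$ at infinity. Choose $R\ge1$ with $c_i\le\frac12$ for $r\ge R$. There
$$(-\Delta+1-c_i)e^{-r/2}=\Big(\frac34-c_i+\frac{N-1}{2r}\Big)e^{-r/2}>0 .$$
Choose $C$ with $Ce^{-R/2}\ge u_i(R)$ and let $h=Ce^{-r/2}-u_i$. It is $\ge0$ at $r=R$ and tends to $0$ at infinity. At a negative minimum we would have $-\Delta h\le0$ and $(1-c_i)h<0$, contradicting $(-\Delta+1-c_i)h>0$. So $h\ge0$ for $r\ge R$. On $[0,R]$ enlarge $C$.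

**Logarithmic derivative.** For $r\ge R$, $(r^{N-1}u_i')'=r^{N-1}(1-c_i)u_i>0$. If $u_i'(r_1)\ge0$ for some $r_1\ge R$, then $u_i'>0$ on $(r_1,\infty)$, contradicting $u_i>0$, $u_i\to0$. So $u_i'<0$ on $[R,\infty)$, and $y=-u_i'/u_i>0$ satisfies
$$y'=y^2-\frac{N-1}ry-(1-c_i)\ge y^2-\frac{N-1}Ry-1 .$$
Choose $M$ with $\frac{N-1}Ry+1\le\frac12y^2$ for all $y\ge M$. If $y(r_1)>M$ for some $r_1\ge R$, then $y$ increases and $y'\ge\frac12y^2$ from then on, so $y$ blows up in finite time, which is impossible. Hence $0<y\le M$ on $[R,\infty)$. On $[1,R]$ the bound holds by compactness. $\square$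

For $N=1$, Lemmas 6 and 7 and the regularity statement give Facts A and B, so Proposition 0 is now fully proved.

## 5. Variables without friction

Let $k\ge2$, $0<\beta<\min_i\mu_i$, and let $u$ be a positive solution of (11), radial by Lemma 6. For $k=2$ this is system (10). Put $U_i=\sqrt{\mu_i-\beta}\,u_i$ and $p_i=\frac\beta{\mu_i-\beta}>0$. Since $\mu_iu_i^3+\beta u_i\sum_{j\ne i}u_j^2=(\mu_i-\beta)u_i^3+\beta u_i\sum_ju_j^2$, the $U_i$ solve $-\Delta U_i+U_i=U_i^3+(\sum_jp_jU_j^2)U_i$. They are radial and $C^2$, so $U_i'(0)=0$ and $U_i'=O(r)$ as $r\to0$.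

### 5.1 The transformed system

Let $m=\frac{N-1}3$, $\dot f=r^m\frac{df}{dr}$, $z_i=r^mU_i$ on $(0,\infty)$. The computation in 3.2 with $\alpha=\gamma=m$ reads $\dot z_i=r^{2m}U_i'+mr^{2m-1}U_i$ and
$$\ddot z_i=r^{3m}\Big(U_i''+\frac{N-1}rU_i'\Big)+m(2m-1)r^{2m-2}z_i .$$
Since $r^{3m}U_i=r^{2m}z_i$ and $r^{3m}U_iU_j^2=z_iz_j^2$, we obtain
$$\ddot z_i=(Q-P)z_i-z_i^3,\qquad Q=r^{2m}+m(2m-1)r^{2m-2},\qquad P=\sum_jp_jz_j^2 .\tag{15}$$
(From here on $P$ is built from the $z_j$.) Moreover
$$\dot Q=2m\,r^{3m-3}\big[r^2-(2m-1)(1-m)\big].\tag{16}$$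

- $N=1$: $m=0$ and $\dot Q\equiv0$.
- $N=2$: $m=\frac13$, $(2m-1)(1-m)=-\frac29$, so $\dot Q>0$ on $(0,\infty)$.
- $N=3$: $m=\frac23$, $(2m-1)(1-m)=\frac19$, so $\dot Q<0$ on $(0,\frac13)$ and $\dot Q>0$ on $(\frac13,\infty)$.

### 5.2 The energy inequality that replaces (6)

Let $H_i=\frac12\dot z_i^2-\frac12(Q-P)z_i^2+\frac14z_i^4$. By (15),
$$\dot H_i=-\tfrac12(\dot Q-\dot P)z_i^2 .\tag{17}$$
Let $T=\sum_jp_jH_j-\frac14P^2$, the quantity that vanished on the line. By (17), $\dot T=-\frac12(\dot Q-\dot P)P-\frac12P\dot P$, that is,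
$$\dot T=-\tfrac12\dot Q\,P .\tag{18}$$

**Lemma 8.** $T\ge0$ on $(0,\infty)$. Consequently
$$\sum_jp_jH_j=G,\qquad G:=T+\tfrac14P^2>0\quad\text{on }(0,\infty).\tag{19}$$

*Proof.* By Lemma 7, $z_i$ and $\dot z_i$ decay exponentially, and $Q$ grows at most polynomially. So $T\to0$ as $r\to\infty$.

If $N=1$, then $T$ is constant, so $T\equiv0$. If $N=2$, then $T$ is decreasing with limit $0$ at infinity, so $T\ge0$.

If $N=3$, we need the limit at $0$ as well. As $r\to0$,
$$\dot z_i=r^{1/3}\big(rU_i'+\tfrac23U_i\big)\to0,\qquad Qz_i^2=\big(r^{4/3}+\tfrac29r^{-2/3}\big)r^{4/3}U_i^2\to0,\qquad z_i\to0,$$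
so $T\to0$. By (18), $T$ increases on $(0,\frac13)$ and decreases on $(\frac13,\infty)$. Since it tends to $0$ at both ends, $T\ge0$.

Finally $P>0$, so $G>0$. $\square$

### 5.3 Ratios, comparison functions, Wronskians

Label so that $U_1(0)=\max_jU_j(0)$, and put
$$\rho_j=\frac{z_j}{z_1}=\frac{U_j}{U_1},\qquad X_j=\rho_j^2H_1-H_j,\qquad \omega_j=z_1\dot z_j-z_j\dot z_1=z_1^2\dot\rho_j .$$

**Derivative of $X_j$.** Since $\rho_j^2z_1^2=z_j^2$, the terms with $\dot Q-\dot P$ in (17) cancel:
$$\dot X_j=2\rho_j\dot\rho_jH_1 .\tag{20}$$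

**Formula for $X_j$.** The terms with $Q-P$ cancel for the same reason. Since $\dot z_j-\rho_j\dot z_1=\dot\rho_jz_1$,
$$X_j=\tfrac12(\rho_j^2\dot z_1^2-\dot z_j^2)+\tfrac14z_j^2(z_1^2-z_j^2)=-\tfrac12\dot\rho_jz_1(\rho_j\dot z_1+\dot z_j)+\tfrac14z_j^2(z_1^2-z_j^2).\tag{21}$$

**Wronskian.** $\omega_j=r^{N-1}(U_1U_j'-U_jU_1')$, so $\omega_j(0^+)=0$. By (15),
$$\dot\omega_j=z_1\ddot z_j-z_j\ddot z_1=z_1z_j(z_1^2-z_j^2)=z_1^4\rho_j(1-\rho_j^2).\tag{22}$$

**$X_j$ near $0$: $X_j(0^+)\ge0$.** For $N=2,3$, $U_i'=O(r)$ gives $\rho_j'=O(r)$, so $\dot\rho_j=O(r^{m+1})$. Also $z_i=O(r^m)$ and $\dot z_i=O(r^{2m-1})$. The first term of (21) is $O(r^{(m+1)+m+(2m-1)})=O(r^{4m})$ and so is the second. Hence $X_j\to0$. For $N=1$, $\dot\rho_j\to0$ and $X_j\to\frac14U_j(0)^2(U_1(0)^2-U_j(0)^2)\ge0$.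

**$X_j$ at infinity: $X_j\to0$.** We have $\rho_j^2\dot z_1^2=z_j^2(\dot z_1/z_1)^2$ and $|\dot z_1/z_1|=r^m|U_1'/U_1+m/r|\le Cr^m$ for $r\ge1$ by Lemma 7, while $z_1,z_j,\dot z_j$ decay exponentially. Now use the first expression in (21).

**Lemma 9.**

(a) If $\rho_j(0)=1$, then $\rho_j\equiv1$.

(b) If $\rho_j(0)<1$, then $\dot\rho_j>0$ on some interval $(0,\varepsilon)$.

(c) If $\rho_j(0)<1$, $0<r_0<\infty$, $\dot\rho_j>0$ on $(0,r_0)$ and $\dot\rho_j(r_0)=0$, then $X_j(r_0)\le0$.

*Proof.* (a) $W=U_1-U_j$ satisfies $W''+\frac{N-1}rW'=cW$ with $c=1-\sum_ip_iU_i^2-(U_1^2+U_1U_j+U_j^2)$ bounded, and $W(0)=W'(0)=0$. Integrating $(r^{N-1}W')'=r^{N-1}cW$ twice,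
$$|W(r)|\le\int_0^r\sigma^{1-N}\int_0^\sigma\tau^{N-1}|cW|\,d\tau\,d\sigma\le\frac{r^2}{2N}\|c\|_\infty\sup_{[0,r]}|W| .$$
Apply this with every $r'\le r$ in place of $r$ and take the supremum: $\sup_{[0,r]}|W|\le\frac{r^2}{2N}\|c\|_\infty\sup_{[0,r]}|W|$. For $r$ small the factor is $<1$, so $W\equiv0$ near $0$. Away from $0$ the linear ODE is regular, so $W\equiv0$ on $[0,\infty)$.

(b) Near $0$ we have $\rho_j<1$, so $\dot\omega_j>0$ by (22). As $\omega_j(0^+)=0$, $\omega_j>0$, that is, $\dot\rho_j>0$.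

(c) Suppose $X_j(r_0)>0$. By (21), $X_j(r_0)=\frac14z_j^2(z_1^2-z_j^2)$ at $r_0$, so $\rho_j(r_0)<1$. As $\rho_j$ increases on $(0,r_0)$, $\rho_j<1$ on $(0,r_0]$. By (22), $\dot\omega_j>0$ on $(0,r_0]$, so $\omega_j(r_0)>0$ and $\dot\rho_j(r_0)>0$, a contradiction. $\square$

## 6. Proof of Theorem 1

Take $k=2$ and write $\rho=\rho_2$, $X=X_2$, $s=p_1+p_2\rho^2$. Because the straightened system is symmetric in the indices, the labeling $U_1(0)\ge U_2(0)$ costs nothing.

**Step 1: $X/s$ increases with $\rho$.** By (19), $sH_1=p_1H_1+p_2(X+H_2)=G+p_2X$. With (20) and $\dot s=2p_2\rho\dot\rho$,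
$$\Big(\frac Xs\Big)^{\!\cdot}=\frac{2\rho\dot\rho(G+p_2X)-2p_2\rho\dot\rho X}{s^2}=\frac{2\rho\dot\rho\,G}{s^2}.\tag{23}$$
Here is the only use of $G>0$. Since $s\ge p_1>0$, the boundary behavior of $X$ gives $(X/s)(0^+)\ge0$ and $X/s\to0$ at infinity.

**Step 2: $\rho(0)<1$ is impossible.** Suppose $\rho(0)<1$ and let $r_0=\sup\{r:\dot\rho>0\text{ on }(0,r)\}$, which is $>0$ by Lemma 9(b). By (23), $X/s$ is strictly increasing on $(0,r_0)$ from a limit $\ge0$. If $r_0<\infty$, then $\dot\rho(r_0)=0$ and $X(r_0)>0$, contradicting Lemma 9(c). If $r_0=\infty$, then $X/s$ cannot tend to $0$, a contradiction.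

**Step 3: conclusion.** So $\rho(0)=1$, and $U_1\equiv U_2=:U$ by Lemma 9(a). Then $-\Delta U+U=(1+p_1+p_2)U^3$, so $U=(1+p_1+p_2)^{-1/2}w$ up to the translation already made, by scalar uniqueness. The value of $1+p_1+p_2$ computed in 1.6 gives the formulas of Theorem 1. Conversely, $a,b$ from (2) satisfy $\mu_1a^2+\beta b^2=1=\mu_2b^2+\beta a^2$, so $(aw,bw)$ and its translates are positive solutions. $\blacksquare$

## 7. Several components: proof of Theorem 2

With $k\ge3$ there are several ratios $\rho_j$, and (19) controls only one combination of the $X_j$. So we first run the argument for the sum, learn from it the sign of $H_1$, and then return to the individual $X_j$.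

**Step 1: the summed identity.** Put $s=\sum_jp_j\rho_j^2\ge p_1$ and $\Xi=\sum_jp_jX_j$ (with $\rho_1=1$, $X_1=0$). By (19), $sH_1=\sum_jp_j(X_j+H_j)=G+\Xi$. By (20), $\dot\Xi=\sum_j2p_j\rho_j\dot\rho_jH_1=\dot sH_1$. Hence
$$\Big(\frac\Xi s\Big)^{\!\cdot}=\frac{\dot s\,(G+\Xi)-\dot s\,\Xi}{s^2}=\frac{\dot s\,G}{s^2}.\tag{24}$$

**Step 2: the sign of $H_1$.** Let $J=\{j:\rho_j(0)<1\}$. For $j\notin J$, $\rho_j\equiv1$ by Lemma 9(a). Suppose $J\neq\emptyset$ and let $r_0=\sup\{r:\dot\rho_j>0\text{ on }(0,r)\text{ for all }j\in J\}$, which is $>0$ by Lemma 9(b) because $J$ is finite. On $(0,r_0)$ we have $\dot s=2\sum_{j\in J}p_j\rho_j\dot\rho_j>0$, so by (24) $\Xi/s$ is strictly increasing. Its limit at $0$ is $\ge0$, since each $X_j(0^+)\ge0$. Thus $\Xi>0$ and $H_1=(G+\Xi)/s>0$ on $(0,r_0)$.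

**Step 3: each $X_j$ separately.** By (20), for each $j\in J$ the function $X_j$ is strictly increasing on $(0,r_0)$ from a limit $\ge0$, hence positive there. If $r_0<\infty$, some $j\in J$ has $\dot\rho_j(r_0)=0$. For this $j$, $X_j(r_0)>0$, contradicting Lemma 9(c). If $r_0=\infty$, then $X_j\to0$ at infinity contradicts that $X_j$ is positive and strictly increasing.

So $J=\emptyset$ and all $U_j$ equal one function $U$ with $-\Delta U+U=(1+\sum_jp_j)U^3$. By scalar uniqueness $U=(1+\sum_jp_j)^{-1/2}w$ up to translation, and $u_i=(\mu_i-\beta)^{-1/2}U$ is the asserted formula. $\blacksquare$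

## 8. The remaining values of $\beta\ge0$: proof of Theorem 3

Part 1 is Theorem 1 for $0<\beta<\min(\mu_1,\mu_2)$, and was proved in 3.1 for $\beta>\max(\mu_1,\mu_2)$.

**Part 2.** Multiply the first equation of (10) by $v$, the second by $u$, subtract and integrate. The Laplacians cancel and
$$\int uv\big[(\mu_1-\beta)u^2+(\beta-\mu_2)v^2\big]=0 .$$
When $\mu_1\ne\mu_2$ and $\min(\mu_1,\mu_2)\le\beta\le\max(\mu_1,\mu_2)$, the numbers $\mu_1-\beta$ and $\beta-\mu_2$ have the same weak sign and are not both $0$. So the integrand has a strict sign, which is a contradiction.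

**Part 3.** If $\beta=\mu_1=\mu_2=\mu$, both $u$ and $v$ are positive $H^1$ solutions of the same linear equation $-\Delta\varphi+(1-\mu(u^2+v^2))\varphi=0$. Testing the equation of $v$ with $v$ gives $q(v)=0$, and Lemma 5 with $\psi=u$ gives $v=(\tan\theta)u$ for some $\theta\in(0,\pi/2)$. Then $-\Delta u+u=\mu(1+\tan^2\theta)u^3=\mu\cos^{-2}\theta\,u^3$. By scalar uniqueness $u=\mu^{-1/2}\cos\theta\,w(\cdot-x_0)$, and hence $v=\mu^{-1/2}\sin\theta\,w(\cdot-x_0)$. Conversely, for these functions $\mu(u^2+v^2)=w(\cdot-x_0)^2$, so both equations hold.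

**Part 4.** If $\beta=0$ the equations decouple, and $\sqrt{\mu_1}\,u$ and $\sqrt{\mu_2}\,v$ are positive solutions of the scalar equation. Apply scalar uniqueness to each. The converse is immediate. $\blacksquare$

## 9. The linearization: proof of Proposition 4

The linearized operator at a solution is obtained by differentiating the system. The *Morse index* is the number of its negative eigenvalues, counted with multiplicity. The kernel always contains the translation derivatives, and *nondegenerate* means that it contains nothing else. A scalar example on the line: at $w=\sqrt2\,\mathrm{sech}\,x$ the linearization is $L_3=-\frac{d^2}{dx^2}+1-6\,\mathrm{sech}^2x$. It annihilates $w'$, and from $(\mathrm{sech}^2x)''=4\,\mathrm{sech}^2x-6\,\mathrm{sech}^4x$ we get $L_3\,\mathrm{sech}^2x=-3\,\mathrm{sech}^2x$, so $-3$ is a negative eigenvalue.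

**Step 1: decoupling.** Write $(u,v)=(aw,bw)$ with $\mu_1a^2+\beta b^2=1=\mu_2b^2+\beta a^2$. The derivative of $\mu_1u^3+\beta uv^2$ has components $(3\mu_1a^2+\beta b^2)w^2=(1+2\mu_1a^2)w^2$ and $2\beta ab\,w^2$, and similarly for the second equation. So the linearized operator is $-\Delta+1-w^2(I+2M)$ with
$$M=\begin{pmatrix}\mu_1a^2&\beta ab\\ \beta ab&\mu_2b^2\end{pmatrix},\qquad M\begin{pmatrix}a\\b\end{pmatrix}=\begin{pmatrix}a\\b\end{pmatrix}.$$
The other eigenvalue of $M$ is
$$d=\det M=a^2b^2(\mu_1\mu_2-\beta^2)=\frac{(\mu_1-\beta)(\mu_2-\beta)}{\mu_1\mu_2-\beta^2}=\frac1{1+p_1+p_2}\in(0,1).$$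
In the constant orthonormal eigenbasis of $M$ the operator splits into $L_3\oplus L_f$, where $L_\tau=-\Delta+1-\tau w^2$ and $f=1+2d\in(1,3)$.

**Step 2: the block $L_3$.** It is known (M. Weinstein, *SIAM J. Math. Anal.* 16 (1985); Kwong, as cited above; see also S.-M. Chang, S. Gustafson, K. Nakanishi, T.-P. Tsai, *SIAM J. Math. Anal.* 39 (2007)) that $L_3$ has exactly one negative eigenvalue, that it is simple, and that $\ker L_3=\mathrm{span}\{\partial_jw\}$.

**Step 3: the block $L_f$ has exactly one negative eigenvalue, and it is simple.** On the orthogonal complement of the negative eigenfunction of $L_3$, a subspace of codimension one, the form of $L_3$ is $\ge0$. There the form of $L_f$ equals that of $L_3$ plus $(3-f)\int w^2\varphi^2$, so it is $>0$ for $\varphi\ne0$. Hence there is no two-dimensional space on which the form of $L_f$ is $\le0$, because such a space would meet the codimension-one subspace nontrivially. So $L_f$ has at most one negative eigenvalue, counted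 with multiplicity. It has one, because $\langle L_fw,w\rangle=\int w(w^3-fw^3)=(1-f)\int w^4<0$ and the essential spectrum of $L_f$ is $[1,\infty)$ (as $w\to0$ at infinity).

**Step 4: the block $L_f$ has no kernel.** If it had a nontrivial kernel element, then on the two-dimensional span of this element and the negative eigenfunction the form would be $\le0$, which Step 3 excludes.

Adding the two blocks, the Morse index is $1+1=2$. The kernel comes from $L_3$ alone, in the direction $(a,b)$, so it is $\mathrm{span}\{(a\,\partial_jw,\,b\,\partial_jw):1\le j\le N\}$, the span of the translation derivatives. $\blacksquare$
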